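# The Wiener index of graphs of order $2d+1$ and diameter at most $d$

## 1. Distances, eccentricity and the Wiener index

All graphs are finite, simple, undirected and connected. For vertices $u,v$ of $G=(V,E)$, $d(u,v)$ is the length of a shortest $u$–$v$ path.

**Definition (eccentricity, diameter, layers).** The eccentricity of $w$ is $\mathrm{ecc}(w)=\max_y d(w,y)$. The diameter of $G$ is the largest eccentricity. The $i$-th layer of $w$ is the set of vertices at distance exactly $i$ from $w$. In the cycle $C_7$ every vertex has eccentricity $3$, and its layers $1,2,3$ have two vertices each. In the star $K_{1,4}$ the center has eccentricity $1$ and the leaves have eccentricity $2$. Layer $1$ of a leaf consists of the center alone.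

**Definition (Wiener index).** The order of $G$ is $|V|$, and
$$\sigma(G)=\sum_{\{u,v\}\subseteq V,\ u\ne v}d(u,v).$$
In $K_{1,4}$ there are four pairs at distance $1$ and six pairs at distance $2$, so $\sigma(K_{1,4})=16$. In $C_{2d+1}$ each vertex has distance sum $2(1+\dots+d)=d(d+1)$, so with $n=2d+1$
$$\sigma(C_{2d+1})=\frac{d(d+1)(2d+1)}2=\frac{n(n^2-1)}8 .$$
For example $\sigma(C_5)=15$, $\sigma(C_7)=42$ and $\sigma(C_9)=90$.

If $F$ is a spanning connected subgraph of $G$, then distances in $F$ are at least those in $G$, so $\sigma(G)\le\sigma(F)$. If $F\neq G$ the inequality is strict, because an edge of $G$ missing in $F$ joins a pair at distance $1$ in $G$ and at least $2$ in $F$.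

For a tree $F$ on $n$ vertices we count, for every edge $e$, the pairs whose path uses $e$. If one side of $e$ has $c_e$ vertices, there are $c_e(n-c_e)$ such pairs, so
$$\sigma(F)=\sum_e c_e(n-c_e).\tag{1}$$
For the path $P_7$ this gives $6+10+12+12+10+6=56$.

A breadth-first search (BFS) tree from a vertex $v$ is a spanning tree rooted at $v$ in which the depth of each vertex equals its distance from $v$ in $G$. The height of a rooted tree is the largest depth.

## 2. Cut vertices and blocks

**Definition (2-connected, block).** A cut vertex is a vertex whose deletion disconnects the graph. A graph is 2-connected if it is connected, has at least $3$ vertices and has no cut vertex. A block of $G$ is a maximal connected subgraph without a cut vertex of its own. In a connected graph with at least two vertices, each block is a single edge $K_2$ or is 2-connected.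

Take as a running example the graph $G_0$: a triangle $xyz$ with two leaves attached to $x$, one leaf to $y$ and one leaf to $z$. It has order $7$ and diameter $3$. Its blocks are the triangle and four copies of $K_2$, and its cut vertices are $x,y,z$.

We use the following textbook facts.

* If $c$ is a cut vertex, then each component of $G-c$ contains $B'\setminus c$ for exactly one block $B'\ni c$.
* The block–cut tree has as its nodes the blocks and the cut vertices, with $c$ joined to $B$ when $c\in B$. It is a tree.
* Blocks are isometric: for $u,v$ in a block $B$, the distance in $B$ equals the distance in $G$, because a path that leaves $B$ through a cut vertex can only come back through the same vertex.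
* Fan version of Menger's theorem: in a 2-connected graph, for a vertex $x$ and two other vertices $p,q$, there are an $x$–$p$ path and an $x$–$q$ path that share only $x$.
* Dirac's theorem: a graph on $k\ge3$ vertices with minimum degree at least $k/2$ has a Hamilton cycle.

**Definition (hanging parts).** Let $B$ be a block and $v\in B$. Then $A_v$ is the set of vertices outside $B$ that $v$ separates from $B\setminus v$, that is, the union of the components of $G-v$ that do not meet $B$. Put $a_v=|A_v|$ and $h_v=\max_{x\in A_v}d(x,v)$, with $h_v=0$ if $A_v=\emptyset$.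

The sets $A_v\cup\{v\}$, $v\in B$, partition $V(G)$. Indeed, let $x\notin B$ and let a path from $x$ first hit $B$ in $v$. If some other path from $x$ reached $B$ avoiding $v$, the two paths would give a path between two vertices of $B$ with its interior outside $B$, and $B$ would not be maximal; so $x\in A_v$. If also $x\in A_u$, every path from $x$ to $B$ first hits $B$ in $u$, so $u=v$. In $G_0$ with $B$ the triangle, $(a_x,a_y,a_z)=(2,1,1)$ and $h_x=h_y=h_z=1$.

## 3. The DeLaViña–Waller conjecture

Fix $d$ and look at graphs with $2d+1$ vertices in which no two vertices are further apart than $d$. The odd cycle $C_{2d+1}$ is one of them. Does it have the largest total distance? The following is recorded in "An Annotated Glossary of Graph Theory Parameters, with Conjectures".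

**Conjecture (DeLaViña and Waller).** If $G$ is a graph of diameter $d\ge3$ and order $2d+1$, then $\sigma(G)\le\sigma(C_{2d+1})$.

The problem is to prove or disprove it. We prove it, under the weaker hypothesis that the diameter is at most $d$, and determine the cases of equality. Throughout,
$$n=2d+1,\qquad \bar h=\lfloor d/2\rfloor,\qquad \theta=\tfrac d2-\bar h\in\{0,\tfrac12\},\qquad T=\sigma(C_n)=\frac{n(n^2-1)}8=\frac{d(d+1)(2d+1)}2 .$$

**Theorem.** Let $d\ge3$ and let $G$ be a connected graph of order $n=2d+1$ and diameter at most $d$. Then $\sigma(G)\le T$. Equality holds if and only if one of the following holds: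

* $G=C_{2d+1}$;
* $d=3$ and $G$ is the double star obtained from an edge $c_1c_2$ by attaching $2$ leaves to $c_1$ and $3$ leaves to $c_2$;
* $d=4$ and $G$ is the tree whose root has three children, which have $2,2,1$ leaf-children respectively.

So the conjecture is true. The cycle is the unique extremal graph for $d\ge5$, and for each of $d=3$, $d=4$ there is exactly one further extremal graph.

## 4. Stars, double stars and cycles for small $d$

For $d=1$ the only graph is $K_3=C_3$. For $d=2$ the statement is false: $K_{1,4}$ has order $5$, diameter $2$, and $\sigma(K_{1,4})=16>15=\sigma(C_5)$. So $d\ge3$ cannot be dropped, and trees are serious competitors of the cycle.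

For $d=3$ the trees of order $7$ and diameter $3$ are the double stars with $p+q=5$ leaves, $p,q\ge1$. By (1), the central edge contributes $(p+1)(q+1)$ and each of the five leaf edges contributes $6$. For $\{p,q\}=\{1,4\}$ we get $10+30=40$, and for $\{2,3\}$ we get $12+30=42=T$. This is a tie with $C_7$.

For the graph $G_0$ we count directly. The triangle gives $3$. Each of the four leaves has distance sum $1+2+2=5$ to the triangle, which gives $20$. Among the leaves there is one pair at distance $2$ and there are five pairs at distance $3$, which gives $17$. So $\sigma(G_0)=40<42$.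

The bound on the diameter matters: $\sigma(P_7)=56>42$, and $P_7$ has diameter $6$.

## 5. Layers in 2-connected graphs

A sensible first approach is to bound the distance sum from each vertex by counting its layers.

**Lemma 1.** Let $B$ be 2-connected with $b$ vertices and distance $D$, and let $w\in B$. For $1\le i<\mathrm{ecc}(w)$ the $i$-th layer of $w$ has at least $2$ vertices. For $1\le i\le\mathrm{ecc}(w)$ at most $b+1-2i$ vertices are at distance at least $i$ from $w$. Consequently
$$\varphi_B(w):=\sum_yD(w,y)\le\lfloor b^2/4\rfloor,\qquad \mathrm{diam}(B)\le\lfloor b/2\rfloor.\tag{2}$$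

*Proof.* A single vertex in layer $i<\mathrm{ecc}(w)$ would separate $w$ from layer $i+1$, so it would be a cut vertex. Hence, for $1\le i\le\mathrm{ecc}(w)$, at least $1+2(i-1)$ vertices are at distance less than $i$, which gives the second claim. For $i=\mathrm{ecc}(w)$ there is at least one vertex at distance $i$, so $b+1-2\,\mathrm{ecc}(w)\ge1$ and $\mathrm{ecc}(w)\le b/2$. With $m=\lfloor b/2\rfloor$,
$$\varphi_B(w)=\sum_{i\ge1}|\{y:D(w,y)\ge i\}|\le\sum_{i=1}^{m}(b+1-2i)=m(b-m)=\lfloor b^2/4\rfloor.\qquad\square$$

Write $S_b:=\frac b2\lfloor\frac{b^2}4\rfloor$. Summing (2) over $w$ gives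
$$\sigma(B)=\tfrac12\sum_w\varphi_B(w)\le S_b .$$
For $b=n$ odd, $S_n=\frac n2\cdot\frac{n^2-1}4=T$. So the theorem's inequality holds for every 2-connected graph, with no hypothesis on the diameter.

The approach stops exactly at cut vertices. A layer may then be a single vertex, and (2) fails: a leaf of $K_{1,4}$ has distance sum $1+2\cdot3=7>6=\lfloor25/4\rfloor$.

The opposite approach is to pass to a spanning tree and use (1). It stops at the cycle. Every spanning tree of $C_n$ is the path $P_n$, and $\sigma(P_n)=\sum_{c=1}^{n-1}c(n-c)=\frac{n(n^2-1)}6>T$.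

So layers work with no cut vertices, and we shall see that trees work when the graph has a small center. The plan is to show that every remaining graph has a 2-connected block in its middle with trees of height at most $\bar h$ hanging from it, and then to combine the two estimates.

## 6. Trees of bounded height and the numbers $u_h$

**Definition (the numbers $u_h$).** Put $u_1=2d=n-1$ and, for $h\ge2$,
$$u_h=u_{h-1}+n-2\sqrt{u_{h-1}}=(\sqrt{u_{h-1}}-1)^2+2d.\tag{3}$$
For $d=4$: $u_1=8$ and $u_2=17-2\sqrt8=17-4\sqrt2\approx11.34$.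

The map $z\mapsto\sqrt{(z-1)^2+2d}$ is increasing for $z\ge1$ and has the fixed point $z=n/2$. Also $1\le\sqrt{u_1}<n/2$, since $2d<(d+\frac12)^2$. By induction $\sqrt{u_h}<n/2$ for all $h$. So the increments $u_{h+1}-u_h=n-2\sqrt{u_h}$ are positive, $u_h$ is strictly increasing, and therefore the increments decrease in $h$.

**Lemma 2.** Let $F$ be a rooted tree with $a$ non-root vertices and height at most $h$, where $h\ge1$. For an edge $e$ let $c_e$ be the number of vertices below $e$. Then $\sum_ec_e(n-c_e)\le u_ha$.

*Proof.* For $h=1$ all $c_e=1$ and each term is $n-1=u_1$. Let $h\ge2$. Consider a child of the root whose subtree has $c$ vertices. That subtree, rooted at the child, has height at most $h-1$ and $c-1$ non-root vertices. By induction the child's edge together with the edges below it contributes at most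
$$c(n-c)+u_{h-1}(c-1)=c\Big[n+u_{h-1}-\Big(c+\frac{u_{h-1}}c\Big)\Big]\le c\,[n+u_{h-1}-2\sqrt{u_{h-1}}]=c\,u_h,$$
by the inequality of arithmetic and geometric means. Sum over the children of the root. $\square$

We need to know how large $u_{\bar h}$ is. Since trees tie with the cycle for $d=3,4$, a crude bound will not do.

**Lemma 3.** Put $U=u_{\bar h}$ and, if $\bar h\ge2$, $\delta=u_{\bar h}-u_{\bar h-1}=n-2\sqrt{u_{\bar h-1}}$.

1. For $d=3$: $U=6=\frac{n^2-1}8$. For $d=4$: $U=17-4\sqrt2<11.3432$ and $\delta=9-4\sqrt2>3.34$.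
2. For odd $d\ge5$: $U\le\frac{d(d+1)}2-\frac3{10}=\frac{n^2-1}8-\frac3{10}$.
3. For even $d\ge6$: $U<\frac{n(n+1)}8$.
4. For $d\ge4$: $\delta\ge n/4$.

The proof only involves the recursion (3) and no graphs. It is given in full in Section 13, and nothing in it depends on the sections in between.

## 7. Graphs with a small center

**Lemma 4.** Let $G$ have order $n=2d+1$, and suppose that one of the following holds:

* (V) some vertex has eccentricity at most $\bar h$;
* (E) $d$ is odd and there is an edge $c_1c_2$ such that every vertex is within distance $\bar h$ of $\{c_1,c_2\}$.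

Then $\sigma(G)\le T$, with equality only for the two trees in the Theorem ($d=3,4$).

*Proof.* In case (V) let $F$ be a BFS tree from the vertex in (V). In case (E) let $F$ be the edge $c_1c_2$ together with a BFS forest from $\{c_1,c_2\}$. In both cases $F$ is a spanning tree, so $\sigma(G)\le\sigma(F)$, with equality only if $G=F$.

**Step 1: case (V), $d\ge6$ even.** The tree $F$ has height at most $\bar h$ and $2d$ non-root vertices. By (1), Lemma 2 and Lemma 3(3),
$$\sigma(F)\le2d\,U<(n-1)\frac{n(n+1)}8=T.$$
The margin is small: for $d=8$ the recursion gives $u_4=49-2\sqrt{32}<37.69$, so $2dU<603.1$, while $T=612$.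

**Step 2: case (V), $d$ odd.** By Lemma 3(1),(2), $U\le\frac{d(d+1)}2$, so $\sigma(F)\le2dU\le d^2(d+1)<d(d+1)(d+\frac12)=T$.

**Step 3: case (V), $d=4$.** Here $\bar h=2$, $n=9$, and the estimate by $U$ is too weak ($8\cdot11.34>90$), so we compute exactly. A branch of size $c$ at the root is a child with $c-1$ leaf-children. It contributes $c(9-c)+8(c-1)=17c-c^2-8$. Since the branch sizes $c_j$ sum to $8$,
$$\sigma(F)=136-\sum_j(c_j^2+8).$$
With $1,2,3,4$ branches, $\sum(c_j^2+8)$ is at least $64+8=72$, $16+16+16=48$, $9+9+4+24=46$, $16+32=48$ respectively. With $k\ge5$ branches it is at least $8+8k\ge48$, because $c_j^2\ge c_j$. Hence $\sigma(F)\le136-46=90=T$, with equality only for branch sizes $3,3,2$. That is the tree whose root has three children with $2,2,1$ leaf-children.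

**Step 4: case (E).** The central edge contributes $p(n-p)\le d(d+1)$, where $p$ is the number of vertices on one side. Removing it leaves two rooted trees of height at most $\bar h$, with $2d-1$ non-root vertices together. Lemma 2, applied to both, and $U\le\frac{d(d+1)}2$ give
$$\sigma(F)\le d(d+1)+(2d-1)\frac{d(d+1)}2=\frac{d(d+1)(2d+1)}2=T.$$
For $d\ge5$ the inequality is strict by Lemma 3(2). For $d=3$ we have $\bar h=1$, so $F$ is $c_1c_2$ with leaves attached. Equality needs the central edge to split the vertices as $3+4$, which is the stated double star.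

Both trees attain equality, with values $90$ and $12+5\cdot6=42$, and have diameter $d$. $\square$

## 8. A central block

**Lemma 5.** Let $G$ have order $n=2d+1$ and diameter at most $d$, and satisfy neither (V) nor (E). Then $G$ has a 2-connected block $B$ with $h_v\le\bar h$ for all $v\in B$.

For $G_0$ ($d=3$, $\bar h=1$): the triangle vertices have eccentricity $2$, the leaves $3$, so (V) fails. Each edge leaves some vertex at distance at least $2$, so (E) fails. The triangle is the block.

*Proof.* If $G$ is 2-connected, take $B=G$. Otherwise every block contains a cut vertex.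

**Step 1: each cut vertex points to one block.** This step finds the direction in which the graph is deep. For a cut vertex $c$ in a block $B$, let $k_B(c)$ be the maximum distance from $c$ to a vertex of the component of $G-c$ that meets $B$. Different blocks at $c$ belong to different components, and a path between different components passes through $c$. So $k_B(c)+k_{B'}(c)\le d$ for distinct blocks $B,B'\ni c$. As (V) fails, $c$ has eccentricity at least $\bar h+1>d/2$, and this eccentricity is the largest of the numbers $k_B(c)$. So some block at $c$ has $k_B(c)>d/2$, and by the sum bound it is the only one. Call it $\beta(c)$.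

**Step 2: some block has only shallow hanging parts.** Put $h_B(c)=\max_{B'\ni c,\,B'\ne B}k_{B'}(c)$. Since $A_c$ is the union of the components of $G-c$ that do not meet $B$, this is the number $h_c$ for the block $B$. Suppose every block $B$ had a cut vertex $\gamma(B)$ with $h_B(\gamma(B))>d/2$. Then $\beta(\gamma(B))\ne B$, since a block other than $B$ has $k>d/2$ at $\gamma(B)$. Also $\gamma(\beta(c))\ne c$, because $h_{\beta(c)}(c)\le d-k_{\beta(c)}(c)<d/2$. So
$$B,\ \gamma(B),\ \beta(\gamma(B)),\ \gamma(\beta(\gamma(B))),\ \dots$$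
is an infinite walk in the block–cut tree that never turns straight back. A non-backtracking walk in a tree never repeats a node, so this is impossible in a finite tree. Hence some block $B$ has $h_B(c)\le d/2$ at all its cut vertices. The other vertices of $B$ have $h_v=0$. As $h_v$ is an integer, $h_v\le\bar h$ for all $v\in B$.

**Step 3: this block is not a single edge.** Suppose $B=K_2$ with vertices $c_1,c_2$. Every vertex of $G$ lies in $A_{c_1}\cup A_{c_2}\cup\{c_1,c_2\}$. If $d$ is odd, then (E) holds. If $d$ is even, then $h_{c_1}+1+h_{c_2}\le d$ gives, say, $h_{c_2}\le\frac d2-1$, so $c_1$ has eccentricity at most $\max(h_{c_1},h_{c_2}+1)\le\frac d2$ and (V) holds. Both are excluded, so $B$ is 2-connected. $\square$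

## 9. Splitting $\sigma(G)$ along the central block

From here to the end of Section 12, $G$ satisfies the hypotheses of the Theorem but neither (V) nor (E). Let $B$ be as in Lemma 5 with distance $D$, and put
$$b=|B|\ge3,\qquad H=\sum_{v\in B}a_v=n-b,\qquad s_v=\sum_{x\in A_v}d(x,v).$$

**Step 1: the decomposition.** For $x\in A_v$, $w\in B$ we have $d(x,w)=d(x,v)+D(v,w)$. For $x\in A_u$, $y\in A_v$, $u\ne v$, we have $d(x,y)=d(x,u)+D(u,v)+d(v,y)$. Collect the terms: $s_v$ occurs $b$ times from pairs with $B$ and $H-a_v$ times from pairs with other hanging parts, and $b+H-a_v=n-a_v$. So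
$$\sigma(G)=\sigma(B)+\sum_v\Big[a_v\varphi_B(v)+\sum_{\{x,y\}\subseteq A_v}d(x,y)+(n-a_v)s_v\Big]+\sum_{\{u,v\}}a_ua_vD(u,v).\tag{4}$$
For $G_0$ the terms are $3$, $4\cdot2=8$, $2$, $5\cdot2+6+6=22$ and $2+2+1=5$, with sum $40$ as before.

**Step 2: the hanging parts.** We bound the second and third terms in the bracket. Let $a_v>0$ and take a BFS tree from $v$ in the subgraph induced on $A_v\cup\{v\}$. Its height is $h_v$, and $s_v=\sum_ec_e$. The pairs in $A_v$ have total distance at most $\sum_ec_e(a_v-c_e)$, since $e$ separates $c_e(a_v-c_e)$ of them in the tree. So the two terms together are at most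
$$\sum_ec_e(a_v-c_e)+(n-a_v)\sum_ec_e=\sum_ec_e(n-c_e)\le u_{h_v}a_v$$
by Lemma 2. This is where the factor $n-c_e$ with the global $n$ pays off. Together with (2) we have
$$\sigma(G)\le S_b+H\lfloor\tfrac{b^2}4\rfloor+\sum_va_vu_{h_v}+\sum_{\{u,v\}}a_ua_vD(u,v),$$
where, here and below, $a_vu_{h_v}$ is read as $0$ when $a_v=0$.

**Step 3: two bounds for the cross term, for $H\ge1$.** The first ignores the heights. The numbers $\mu_v=a_v/H$ form a probability vector on $B$. Lemma 6 below says that the $\mu$-average of $D$ over ordered pairs is at most $\bar Q:=\frac{b-1}3$. So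
$$\sum_{\{u,v\}}a_ua_vD(u,v)\le\tfrac12H^2\bar Q.\tag{5}$$
The second uses the diameter. Vertices of $A_u$ and $A_v$ deepest below $u$ and $v$ are at distance $h_u+D(u,v)+h_v\le d$, so $D(u,v)\le d-h_u-h_v$ whenever $a_u,a_v>0$ and $u\ne v$. Summing,
$$\sum_{\{u,v\}}a_ua_vD(u,v)\le\tfrac d2H^2-H\sum_va_vh_v-\sum_va_v^2(\tfrac d2-h_v)\le\tfrac d2H^2-H\sum_va_vh_v,\tag{6}$$
where the last inequality uses $h_v\le\bar h\le\frac d2$.

**Neither bound is enough by itself.** Take $d=4$, $b=4$, $H=5$, where $T=90$, $S_4=8$ and $H\lfloor b^2/4\rfloor=20$. With (5) and $u_{h_v}\le U=17-4\sqrt2$ we get a bound of about $8+20+56.7+12.5=97.2>90$. With (6), consider $C_4$ with $2,1,1,1$ leaves at its vertices. This graph has order $9$, diameter $4$ and all $h_v=1$, and (V) fails because the smallest eccentricity is $3$. Here the bound is $8+20+40+(50-25)=93>90$. (The true value is $80$: the cross term is $12$.) Estimate (5) forgets that tall hanging trees force the feet of the trees close together, and (6) is bad when the trees are short.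

**The way out.** In (6) each unit of height saves $Ha_v$. In $\sum a_vu_{h_v}$ each missing unit of height saves at least $\delta a_v$, because the increments of $u$ decrease, so all increments up to $\bar h$ are at least $\delta$. Take a weighted mean of (5) and (6) whose weight is chosen so that the two dependences on the heights cancel. In the example above, weight $\frac35$ on (6) gives $8+20+5(U+1)<89.8<90$, whatever the heights are; Section 11 does this in general.

It remains to prove the averaged distance bound, and this is the main graph-theoretic work.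

## 10. The average distance in a 2-connected graph

**Lemma 6.** Let $B$ be 2-connected with $b$ vertices and distance $D$. For every probability vector $\mu$ on $V(B)$,
$$Q(\mu):=\sum_{u,v}\mu_u\mu_vD(u,v)\le\frac{b-1}3\qquad\text{(sum over ordered pairs).}$$

Three examples where equality holds: the uniform vector on $K_3$ gives $6\cdot\frac19=\frac23$; weight $\frac12$ on two opposite vertices of $C_4$ gives $2\cdot\frac14\cdot2=1$; weight $\frac13$ on each of the three pairwise non-adjacent vertices of the larger side of $K_{2,3}$ gives $6\cdot\frac19\cdot2=\frac43$. For even cycles we shall see $Q\le b/4$, but $K_{2,3}$ has $\frac43>\frac54$, so $b/4$ does not hold in general.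

**Step 1: cuts on cycles and paths.** This step bounds $Q$ on the simplest graphs. Let $\mu$ be a nonnegative measure of total mass $m$. On a cycle of even length $\ell$,
$$\sum_{u,v}\mu_u\mu_vD(u,v)\le\tfrac\ell4m^2.$$
Indeed, each of the $\ell/2$ pairs of opposite edges cuts the cycle into two parts. A shortest path between two vertices has length at most $\ell/2$, so it contains at most one edge of each pair, and a pair separates its ends exactly if the path contains one of its edges. So the distance equals the number of separating pairs. A cut with mass $p$ on one side contributes $2p(m-p)\le\frac12m^2$. On a path with $\ell$ edges the same argument with $\ell$ single-edge cuts gives at most $\frac\ell2m^2$.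

**Step 2: the Motzkin–Straus bound.** For two independent $\mu$-random points, $Q(\mu)=\mathbb E[D]=\sum_{j\ge0}\Pr[D>j]$. Let $\omega_j$ be the largest number of points pairwise at distance greater than $j$. We claim
$$\Pr[D>j]\le1-\frac1{\omega_j}.$$
Let $\Gamma$ be the graph that joins points at distance greater than $j$. Among the probability vectors $\nu$ that maximize $\sum\nu_u\nu_v$ over ordered $\Gamma$-adjacent pairs, take one with the smallest support. If two points $u,v$ of the support were not $\Gamma$-adjacent, the sum would be an affine function of the mass shifted from $u$ to $v$. Mass can be shifted in both directions, so by maximality the function is constant. Then one can shift until $u$ or $v$ leaves the support, which contradicts the choice of $\nu$. So the support is a clique of $\Gamma$ with $k\le\omega_j$ points, and the maximum is $1-\sum\nu_u^2\le1-\frac1k\le1-\frac1{\omega_j}$.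

**Step 3: $b\le5$.** For $b=3$, $B=K_3$ and $Q=1-\sum\mu_v^2\le\frac23$. For $b=4$ the minimum degree is at least $2$, so $B$ is Hamiltonian by Dirac's theorem. Distances in $B$ are at most those in the $4$-cycle, so $Q\le1$ by Step 1.

Let $b=5$. By (2) the diameter is at most $2$. If there are no three independent vertices, then $\omega_0\leq 5$, $\omega_1\le2$, and Step 2 gives $Q\le\frac45+\frac12=1.3<\frac43$. Otherwise take three independent vertices and let $p,q$ be the other two. Since degrees are at least $2$, each of the three is adjacent to both $p$ and $q$. If the three carry mass $r$, pairs among them contribute at most $2\cdot\frac23r^2$, mixed pairs contribute $2r(1-r)$, and the pair $p,q$ contributes at most $4\mu_p\mu_q\le(1-r)^2$. So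
$$Q\le\tfrac43r^2+2r(1-r)+(1-r)^2=1+\tfrac{r^2}3\le\tfrac43 .$$

**Step 4: perimeters of triples.** This step asks how large the three distances between three points can be together. Let $x_1,x_2,x_3$ be distinct and call the sum $s$ of their three distances the perimeter. For example, the three independent vertices in $K_{2,3}$ have perimeter $6=b+1$. We show that always $s\le b+1$.

Define $r_i$ by $r_i+r_k=D(x_i,x_k)$ for $i\ne k$. Explicitly, $2r_i=s-2D(x_j,x_k)$, where $x_j,x_k$ are the other two points. By the triangle inequality $r_i\ge0$; moreover $\sum r_i=s/2$ and $2r_i\equiv s\pmod2$. Note $\mathrm{ecc}(x_i)\ge r_i+r_k$ for $k\ne i$.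

* $s$ odd. Then all $r_i\ge\frac12$. The balls of radius $r_i-\frac12$ about the $x_i$ are pairwise disjoint, since two of the radii sum to less than $r_i+r_k$. Since $r_i-\frac12<r_i+r_k\le\mathrm{ecc}(x_i)$, Lemma 1 says that each contains at least $1+2(r_i-\frac12)=2r_i$ vertices. So $s=\sum2r_i\le b$.
* $s$ even and some $r_i=0$. Then $s$ is twice the distance of the other two points, so $s\le b$ by (2).
* $s$ even and all $r_i\ge1$. The balls $N_i$ of radius $r_i-1$ about $x_i$ are disjoint, and $|N_i|\ge1+2(r_i-1)=2r_i-1$. Layer $r_i$ of $x_i$ has at least two vertices, because $r_i<r_i+r_k\le\mathrm{ecc}(x_i)$. It lies outside all three balls: outside $N_i$ by definition, and outside $N_k$ because its points have distance at least $D(x_i,x_k)-r_i=r_k$ from $x_k$. So $b\ge(s-3)+2=s-1$.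

**Step 5: perimeter $b+1$ forces a spanning theta graph.** A theta graph consists of two hubs $p,q$ joined by three paths (arcs) with disjoint interiors; $K_{2,3}$ is the theta graph with three arcs of length $2$. Suppose some triple has $s=b+1$. Then we are in the last item of Step 4 with equality throughout. So:

* $b$ is odd, the $r_i$ are positive integers, and $R:=\sum r_i=\frac{b+1}2$;
* each $N_i$ has exactly two vertices in each of the layers $1,\dots,r_i-1$ of $x_i$;
* $V(B)\setminus\bigcup N_i$ consists of two vertices $p,q$, and $\{p,q\}$ is layer $r_i$ of every $x_i$.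

No edge joins $N_i$ to $N_k$ for $i\ne k$, since it would give $D(x_i,x_k)\le(r_i-1)+1+(r_k-1)<r_i+r_k$. So one can leave $N_i$ only through $p$ or $q$. By the fan version of Menger's theorem there are paths from $x_i$ to $p$ and from $x_i$ to $q$ that share only $x_i$. The first avoids $q$ and the second avoids $p$, so their interiors lie in $N_i$. Both $p$ and $q$ have distance $r_i$ from $x_i$, so each path meets every layer $1,\dots,r_i-1$. These layers have two vertices each and the paths are disjoint there. So each path uses exactly one vertex of each layer, has length $r_i$, and together the two cover $N_i$. Joining them at $x_i$ gives a $p$–$q$ path of length $2r_i$ with interior $N_i$. Hence $B$ contains a spanning theta graph with hubs $p,q$ and arcs of lengths $2r_1,2r_2,2r_3$.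

**Step 6: $b\ge6$ and all perimeters at most $b$.** Here we look at a maximizer of $Q$. Let $\mu$ maximize $Q$; it exists by compactness, and we may assume its support has at least two points, since otherwise $Q=0$. Put $f(x)=\sum_v\mu_vD(x,v)$. For $x,y$ in the support, shifting mass from $y$ to $x$ changes $Q$ with derivative $2(f(x)-f(y))$. Mass can be shifted in both directions, so the derivative vanishes. Thus $f$ is constant on the support, with value $\sum_x\mu_xf(x)=Q$.

Let $x,y$ be support points at the maximum distance $\Delta$ within the support. For every $z$ in the support,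
$$D(x,z)+D(y,z)\le b-\Delta .$$
For $z\ne x,y$ this is the perimeter bound, and for $z\in\{x,y\}$ it says $2\Delta\le b$, which is (2). Averaging over $z$ gives $2Q=f(x)+f(y)\le b-\Delta$.

If $3\Delta\ge b+2$, then $Q\le\frac12\big(b-\frac{b+2}3\big)=\frac{b-1}3$. If $3\Delta\le b-1$, then $Q\le\Delta\le\frac{b-1}3$. Otherwise $3\Delta\in\{b,b+1\}$, so $\Delta\ge2$, and we use Step 2. We have $\omega_0\le b$. We have $\omega_1\le b-2$, since the at least two neighbors of a point of an independent set are not in the set. For $j\ge2$ we have $\omega_j\le b/3$, since points pairwise at distance at least $3$ have disjoint closed neighborhoods of size at least $3$. Two $\mu$-random points have distance at most $\Delta$, so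
$$Q\le\Delta-S,\qquad S=\frac1b+\frac1{b-2}+(\Delta-2)\frac3b .$$

* $3\Delta=b$: $S=1-\frac5b+\frac1{b-2}$. This is $\frac5{12}$ for $b=6$ and greater than $1-\frac59=\frac49$ for $b\ge9$. So $S\ge\frac13$ and $Q\le\frac b3-\frac13$.
* $3\Delta=b+1$, so $b\ge8$: $S=1-\frac4b+\frac1{b-2}$. This is $\frac23$ for $b=8$, greater than $0.74$ for $b=11$, and greater than $\frac23$ for $b\ge12$. These are all cases, as $b\equiv2\pmod3$. So $S\ge\frac23$ and $Q\le\frac{b+1}3-\frac23$.

In both cases $Q\le\frac{b-1}3$.

**Step 7: $b\ge6$ and some perimeter equals $b+1$.** Then $b$ is odd, so $b\ge7$ and $R=\frac{b+1}2\ge4$. We use the spanning theta graph of Step 5; distances in $B$ are at most those in the theta graph or in any subgraph of it containing both points. Assign each hub to one of the arcs, so that the masses of the three arcs sum to $1$. Let $\kappa\le\frac13$ be the smallest arc mass, on an arc of length $2r_a$, and let $2m\le2M$ be the lengths of the other two arcs. We add up three contributions.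

* The mass $1-\kappa$ of the other two arcs lies on a cycle of length $2(m+M)$. By Step 1 it contributes at most $\frac{(1-\kappa)^2}2(m+M)$.
* A point of the first arc and a point of an arc of length $2r$ lie on a cycle of length $2(r_a+r)$, so they are at distance at most $r_a+r$. Each of the other two arcs has mass at least $\kappa$, so the one of length $2M$ has mass at most $1-2\kappa$. As $m\le M$, the mixed pairs contribute at most $2\kappa(1-\kappa)r_a+2\kappa[(1-2\kappa)M+\kappa m]$.
* Pairs in the first arc lie on a path of length $2r_a$ and contribute at most $\kappa^2r_a$.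

So $Q\le c_ar_a+c_mm+c_MM$ with
$$c_a=2\kappa-\kappa^2,\qquad c_m=\tfrac12-\kappa+\tfrac52\kappa^2,\qquad c_M=\tfrac12+\kappa-\tfrac72\kappa^2 .$$
On $[0,\frac13]$: $c_a$ increases from $0$ to $\frac59$. The function $c_m$ is convex with end values $\frac12,\frac49$ and minimum $\frac25$ at $\kappa=\frac15$. The function $c_M$ is concave with end values $\frac12,\frac49$ and maximum $\frac47$ at $\kappa=\frac17$. So all three are nonnegative and $C:=\max(c_a,c_m,c_M)\le\frac47$. Let $\Sigma=c_a+c_m+c_M=1+2\kappa-2\kappa^2$. Then, on $[0,\frac13]$,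
$$\Sigma+c_a=1+4\kappa-3\kappa^2\le2,\qquad\Sigma+c_M=\tfrac32+3\kappa-\tfrac{11}2\kappa^2\le\tfrac32+\tfrac9{22}<2,\qquad\Sigma+c_m=\tfrac32+\kappa+\tfrac{\kappa^2}2<2,$$
the first because it is increasing there with value $2$ at $\frac13$. So $\Sigma+C\le2$. As $r_a,m,M\ge1$ sum to $R\ge4$,
$$Q\le\Sigma+(R-3)C=(\Sigma+C)+(R-4)C\le2+\tfrac47(R-4)\le2+\tfrac23(R-4)=\tfrac{2R-2}3=\tfrac{b-1}3 .$$
By Step 4, Steps 3, 6 and 7 cover all cases. $\square$

## 11. No or one vertex outside the block, and the weighted mean

**Step 1: $H=0$.** Then $G=B$ and Section 5 gives $\sigma(G)\le S_n=T$. Suppose equality holds. Then $\varphi_B(w)=\lfloor n^2/4\rfloor$ for every $w$, so for every $i\le\lfloor n/2\rfloor=d$ exactly $n+1-2i$ vertices are at distance at least $i$ from $w$. For $i=2$ this says that exactly $n-3$ vertices are at distance at least $2$, so $\deg w=2$. So $G$ is connected and 2-regular, i.e. $G=C_n$.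

**Step 2: $H=1$.** Here $b=2d$, and the extra vertex is pendant at some $v$. Since the diameter is at most $d$, $\mathrm{ecc}_B(v)\le d-1$. By Lemma 1,
$$\varphi_B(v)\le\sum_{i=1}^{d-1}(2d+1-2i)=d^2-1 .$$
With $S_{2d}=d^3$,
$$\sigma(G)\le S_{2d}+2d+(d^2-1)=d^3+d^2+2d-1=T-\frac{(d-1)(d-2)}2<T.$$

**Step 3: the weighted mean for $H\ge2$.** Choose $\eta$ with $0\le\eta\le H$ and, if $\bar h\ge2$, also $\eta\le\delta$. The increments of $u$ decrease, so those up to $\bar h$ are at least $\delta\ge\eta$, and
$$u_h\le U-\eta(\bar h-h)\qquad(1\le h\le\bar h).$$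
(For $\bar h=1$ this only says $u_1\le U$.) Let $\tau=\eta/H\in[0,1]$, and take $(1-\tau)$ times (5) plus $\tau$ times (6):
$$\sum_{\{u,v\}}a_ua_vD(u,v)\le\tfrac12H(H-\eta)\bar Q+\tfrac d2\eta H-\eta\sum_va_vh_v .$$
On the other hand
$$\sum_va_vu_{h_v}\le HU-\eta\bar hH+\eta\sum_va_vh_v .$$
When we add these, the terms $\eta\sum a_vh_v$ cancel. Since $\frac d2-\bar h=\theta$, Step 2 of Section 9 gives
$$\sigma(G)\le S_b+H\Big[\lfloor\tfrac{b^2}4\rfloor+U+\theta\eta+\tfrac12\bar Q(H-\eta)\Big].\tag{7}$$

**Step 4: comparison with $T$.** We rewrite (7) so that only a sign has to be checked. We claim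
$$\frac{T-S_b}H-\Big\lfloor\frac{b^2}4\Big\rfloor=\frac{n^2+bH+\varepsilon}8,\qquad\varepsilon=\begin{cases}1&b\text{ odd},\\-1-\frac bH&b\text{ even.}\end{cases}$$
Use $n^3-b^3=H(n^2+nb+b^2)$ and $nb-b^2=bH$. For $b$ odd, $8(T-S_b)=H(n^2+nb+b^2-1)$; divide by $H$ and subtract $2(b^2-1)$. For $b$ even, $8(T-S_b)=H(n^2+nb+b^2)-n$; divide by $H$, subtract $2b^2$, and use $n/H=1+b/H$. So (7) reads
$$\sigma(G)\le T+\frac H8X,\qquad X=8U+8\theta\eta+4\bar Q(H-\eta)-n^2-bH-\varepsilon.\tag{8}$$

## 12. The sign of $X$ for two or more vertices outside the block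

**Claim.** If $H\ge2$, then $\sigma(G)<T$.

**Step 1: $d=4$.** Here $n=9$, $\theta=0$, $U<11.3432$, $\delta>3.34$ and $3\le b\le7$. With $W:=U+\frac12\bar Q(H-\eta)$, we have $X<0$ if and only if $W<\frac{81+bH+\varepsilon}8$. Take $\eta=3$ for $H\ge3$ and $\eta=2$ for $H=2$.

* $b=3$, $H=6$: $W<11.3432+1<12.5=\frac{100}8$.
* $b=4$, $H=5$: $W<11.3432+1<12.4=\frac{99.2}8$.
* $b=5$, $H=4$: $W<11.3432+\frac23<12.02<12.75=\frac{102}8$.
* $b=6$, $H=3$: $W<11.35<12=\frac{96}8$.
* $b=7$, $H=2$: $W<11.35<12=\frac{96}8$.

**Step 2: notation for $d\ne4$.** By Lemma 3(1)–(3),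
$$8U+2\theta n=n^2+n-e_0\ \text{ with }e_0>0;\qquad e_0\ge3.4\text{ for odd }d\ge5,\qquad e_0=1\text{ for }d=3 .$$
For odd $d\ge5$ this is $8U+n\le n^2-1-2.4+n$; for $d=3$ it is $48+7=56-1$.

**Step 3: $H\ge n/4$ and $b\ne4$.** Take $\eta=n/4$. It is at most $H$, and at most $\delta$ if $\bar h\ge2$, by Lemma 3(4). Then $8\theta\eta=2\theta n$, and since $1-\bar Q=-\frac{b-4}3$ and $4\bar Q-b=\frac{b-4}3$,
$$X=n(1-\bar Q)+H(4\bar Q-b)-\varepsilon-e_0=-\frac{(b-4)(n-H)}3-\varepsilon-e_0=-\frac{b(b-4)}3-\varepsilon-e_0 .$$

* $b=3$: $X=1-1-e_0<0$.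
* $b\ge5$ odd: all three terms are negative.
* $b\ge6$ even: $H\ge n/4$ means $b\le3H$, so $-\varepsilon=1+\frac bH\le4\le\frac{b(b-4)}3$ and $X\le-e_0<0$.

**Step 4: $b=4$.** The formula just used has no main term left, so this block size needs separate care. Here $\bar Q=1$, $H=n-4$ and $\varepsilon=-1-\frac4H$.

* $d\ge5$ odd: $\eta=\frac n4\le H$ is allowed, and the formula of Step 3 gives $X=1+\frac4H-e_0\le1+\frac47-3.4<0$.
* $d\ge6$ even: take $\eta=\frac{n+2}4\le H$. We need $\eta\le\delta=n-2\sqrt{u_{\bar h-1}}$, i.e. $u_{\bar h-1}\le\big(\frac{3n-2}8\big)^2$. For $n=13$: $u_2=25-2\sqrt{12}\le18.08\le21.3$. For $n=17$: $u_1=16$, $u_2=25$, $u_3=32\le37.5$. For $n\ge21$: $u_{\bar h-1}<U<\frac{n^2+n}8\le\frac{(3n-2)^2}{64}$, since $n^2-20n+4\ge0$. As $8U<n^2+n$ and $\theta=0$,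
$$X=8U-n^2-4\eta+1+\tfrac4H<n-4\eta+1+\tfrac4H=-1+\tfrac4H<0 .$$
* $d=3$: $n=7$, $H=3$, $\bar h=1$, and $T=42$. We use the decomposition directly. If $u\ne v$ and $a_u,a_v>0$, then $h_u=h_v=1$ and $D(u,v)\le d-1-1=1$. So $\sum_{\{u,v\}}a_ua_vD(u,v)\le\binom32=3$. By Section 9, $\sigma(G)\le S_4+3\cdot4+3\cdot u_1+3=8+12+18+3=41<42$.

**Step 5: $2\le H<n/4$.** Then $n>8$, and since $d\ne4$, $d\ge5$. Moreover $b>\frac34n>8$. Take $\eta=H<n/4\le\delta$. Then $X=8U+8\theta H-n^2-bH-\varepsilon$.

For $d$ even, $\theta=0$ and $8U<n^2+n$, so $X<n-bH-\varepsilon$.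

* $b$ odd: $b+H=n$ and $2\le H\le n-2$ give $bH\ge2(n-2)$. So $bH+\varepsilon\ge2n-3\ge n$ and $X<0$.
* $b$ even: then $H$ is odd, so $H\ge3$. So $bH+\varepsilon=bH-1-\frac bH\ge\frac83b-1>2n-1>n$ and $X<0$.

For $d$ odd, $\theta=\frac12$ and $8U<n^2-1$, so $X<-1+4H-bH-\varepsilon$.

* $b$ odd: this is $(4-b)H-2<0$.
* $b$ even, so $H\ge3$: this is $4H-b(H-\frac1H)\le4H-\frac89bH<0$, as $b>8$.

**Step 6: the cases cover everything.** For $d\ne4$ and $H\ge2$: if $b=4$, Step 4 applies. If $b\ne4$, Step 3 or Step 5 applies according to whether $H\ge n/4$ or not. In every case $\sigma(G)<T$, which proves the Claim. $\square$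

**Proof of the Theorem from Lemma 3.** If $G$ satisfies (V) or (E), Lemma 4 gives $\sigma(G)\le T$, with equality only for the two listed trees. Otherwise Lemma 5 supplies the block $B$. Then $\sigma(G)\le T$ with equality only for $C_n$ if $H=0$ (Section 11, Step 1), and $\sigma(G)<T$ if $H=1$ (Section 11, Step 2) or $H\ge2$ (the Claim). Conversely, $C_{2d+1}$ and the two trees have diameter $d$ and attain equality. It remains to prove Lemma 3. $\square$

## 13. The growth of $u_h$: proof of Lemma 3

**Step 1: part (1), and part (4) from parts (2) and (3).** For $d=3$, $\bar h=1$ and $U=u_1=6$. For $d=4$, $\bar h=2$, $u_1=8$ and $u_2=17-2\sqrt8$, and $\delta=9-2\sqrt8$. For (4): $\delta=n-2\sqrt{u_{\bar h-1}}\ge n/4$ if and only if $u_{\bar h-1}\le9n^2/64$. For $d=4$ this is $8\le11.39\ldots$. For $d\ge5$, (2) and (3) give $u_{\bar h-1}<U<\frac{n^2+n}8\le\frac{9n^2}{64}$, the last because $n\ge8$.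

**Step 2: parts (2) and (3) for $5\le d\le9$.** The map $u\mapsto u-2\sqrt u$ is increasing for $u\ge1$. So upper bounds propagate through $u_h=n+(u_{h-1}-2\sqrt{u_{h-1}})$, where under the root we may use any smaller number.

* $d=5$: $u_2=21-2\sqrt{10}\le14.68\le15-0.3$.
* $d=6$: $u_2=25-2\sqrt{12}\le18.072$. As $4.25^2=18.0625$, $u_3\le31.072-2(4.25)=22.572<22.75$.
* $d=7$: $u_2=29-2\sqrt{14}\le21.517$. As $4.63^2=21.4369$, $u_3\le36.517-2(4.63)=27.257<28-0.3$.
* $d=8$: $u_2=25$, $u_3=32$, $u_4=49-2\sqrt{32}<37.69<38.25$.
* $d=9$: $u_2=37-2\sqrt{18}\le28.515$. As $5.33^2=28.4089$, $u_3\le47.515-2(5.33)=36.855$. As $6.07^2=36.8449$, $u_4\le55.855-2(6.07)=43.715<45-0.3$.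

From now on $d\ge10$.

**Step 3: the recursion as a midpoint rule.** We look for a function $L$ that grows by almost exactly $1$ along each step of the recursion. Put $z_h=\sqrt{u_h}$, $y_h=z_h-\frac12$, $\Delta_h=y_h-y_{h-1}>0$ and $\mu_h=\frac12(y_h+y_{h-1})$. Since $z_h<n/2$, we have $y_h<d$. From $z_h^2-z_{h-1}^2=n-2z_{h-1}$ we get
$$\Delta_h(2\mu_h+1)=2d-2y_{h-1}=2d-2\mu_h+\Delta_h,\qquad\text{i.e.}\qquad\Delta_h=\frac{d-\mu_h}{\mu_h}.\tag{9}$$
For $0\le y<d$ let
$$g(y)=\frac y{d-y}=\frac d{d-y}-1,\qquad L(y)=\int_0^yg=-y-d\ln\Big(1-\frac yd\Big).$$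
The function $L$ is increasing and convex. Equation (9) says $\Delta_hg(\mu_h)=1$: the midpoint rule for $\int_{y_{h-1}}^{y_h}g$ has the value exactly $1$.

**Step 4: the error of the midpoint rule.** With $w=d-\mu_h$, pairing the points $\mu_h\pm s$,
$$\int_{y_{h-1}}^{y_h}g-1=d\int_0^{\Delta_h/2}\Big(\frac1{w-s}+\frac1{w+s}-\frac2w\Big)ds=d\int_0^{\Delta_h/2}\frac{2s^2\,ds}{w(w^2-s^2)} .$$
Here $s\le\frac{\Delta_h}2=\frac w{2\mu_h}$, so $w^2-s^2\ge w^2\big(1-\frac1{4\mu_h^2}\big)$, and $\int_0^{\Delta_h/2}2s^2\,ds=\frac{w^3}{12\mu_h^3}$. Hence the error is at most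
$$E_h:=\frac d{12\mu_h(\mu_h^2-\frac14)}\le\frac d{12(z_{h-1}-1)(z_{h-1}-\frac12)z_{h-1}},$$
the last because $\mu_h(\mu_h^2-\frac14)=(\mu_h-\frac12)\mu_h(\mu_h+\frac12)$ and $\mu_h\ge y_{h-1}=z_{h-1}-\frac12$. (As $z_{h-1}\ge\sqrt{2d}\ge\sqrt{20}$, all factors are positive.)

**Step 5: what follows if $U$ exceeds a target.** Let $Z'>0$ satisfy $2d\le Z'^2\le9n^2/64$, and suppose $u_{\bar h}>Z'^2$. Let $h^*\le\bar h$ be the first index with $u_{h^*}>Z'^2$. As $u_1=2d$, $h^*\ge2$. For $k<h^*$ we have $u_k\le9n^2/64$, so $u_{k+1}-u_k=n-2\sqrt{u_k}\ge n/4\ge d/2$. Hence $u_k\ge2d+(k-1)\frac d2=\frac d2(k+3)$ for $k<h^*$. As $z_k\ge\sqrt{20}>4$, $(z_k-1)(z_k-\frac12)z_k\ge\frac34\cdot\frac78z_k^3=0.65625\,z_k^3$. So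
$$\sum_{h=2}^{h^*}E_h\le\frac d{12\cdot0.65625}\Big(\frac2d\Big)^{3/2}\sum_{k\ge4}k^{-3/2}\le\frac{0.3592}{\sqrt d}\cdot\frac2{\sqrt{3.5}}\le\frac{0.385}{\sqrt d},$$
where $\sum_{k\ge4}k^{-3/2}\le\int_{3.5}^\infty x^{-3/2}dx$ by convexity. With $Y'=Z'-\frac12<y_{h^*}<d$, adding the integrals of Step 4 over $h=2,\dots,h^*$ gives
$$L(Y')-L(y_1)<L(y_{h^*})-L(y_1)\le(h^*-1)+\frac{0.385}{\sqrt d}\le(\bar h-1)+\frac{0.385}{\sqrt d}.\tag{10}$$
We shall contradict (10) for suitable targets $Z'$.

**Step 6: estimates for $L$.** Put $t=1/\sqrt{2d}\le0.2237$. Since $y_1=\frac1t-\frac12$ and $\frac1d=2t^2$, we have $1-y_1/d=1-2t+t^2=(1-t)^2$. So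
$$L(y_1)=-\frac1t+\frac12-\frac1{t^2}\ln(1-t)=1+\sum_{k\ge1}\frac{t^k}{k+2}\le1+\frac t3+\frac{t^2}{4(1-t)}<1.10 .$$
For the lower bound on $L(Y')$ take the tangent at $d/\sqrt2$. There $g(d/\sqrt2)=\frac1{\sqrt2-1}=1+\sqrt2$. Since $1-\frac1{\sqrt2}=\frac1{2+\sqrt2}$, we have $L(d/\sqrt2)=\lambda d$ with
$$\lambda=\ln(2+\sqrt2)-\frac1{\sqrt2}>1.22794-0.70711>0.5208 .$$
By convexity $L(Y')\ge\lambda d+(1+\sqrt2)\big(Y'-\frac d{\sqrt2}\big)$.

**Step 7: $d\ge10$ even.** Let $Z=\sqrt{n(n+1)/8}$, so $Z^2=\frac12\big((d+\frac34)^2-\frac1{16}\big)$, and take $Z'=Z-0.01$. With $A=(d+\frac34)/\sqrt2$ we have $A-Z=\frac{1/32}{A+Z}\le0.0021$, so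
$$Y'-\tfrac d{\sqrt2}\ge0.5303-0.0021-0.01-0.5\ge0.018 .$$
In particular $Z'\ge d/\sqrt2\ge\sqrt{2d}$. Also $Z'^2\le\frac{n^2+n}8\le\frac{9n^2}{64}$, so the target is admissible. If $U>Z'^2$, then, as $\bar h-1=\frac d2-1$,
$$L(Y')-L(y_1)-(\bar h-1)\ge0.0208d+1-1.10+2.414\cdot0.018\ge0.208-0.10+0.043=0.151>0.122\ge\frac{0.385}{\sqrt d},$$
which contradicts (10). Hence $U\le(Z-0.01)^2<\frac{n(n+1)}8$. This is (3).

**Step 8: $d\ge11$ odd.** Let $Z=\sqrt{d(d+1)/2}$, so $Z^2=\frac12\big((d+\frac12)^2-\frac14\big)$, and take $Z'=Z-0.05$. With $A=(d+\frac12)/\sqrt2$ we have $A-Z=\frac{1/8}{A+Z}\le0.0079$, so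
$$Y'-\tfrac d{\sqrt2}\ge0.3535-0.0079-0.55\ge-0.2045 .$$
In particular $Z'=Y'+\frac12\ge\frac d{\sqrt2}\ge\sqrt{2d}$. Also $Z'^2\le\frac{n^2-1}8\le\frac{9n^2}{64}$, so the target is admissible. If $U>Z'^2$, then, as $\bar h-1=\frac{d-3}2$,
$$L(Y')-L(y_1)-(\bar h-1)\ge0.0208\cdot11+1.5-1.10-0.494>0.134>0.1161\ge\frac{0.385}{\sqrt d},$$
which contradicts (10). Hence, since $Z\ge\sqrt{66}>8.1$, $U\le(Z-0.05)^2=Z^2-0.1Z+0.0025\le Z^2-0.8<\frac{d(d+1)}2-\frac3{10}$. This is (2), and Lemma 3 is proved. $\square$

With Lemma 3 in place the proof of the Theorem is complete, and the DeLaViña–Waller conjecture holds: every graph of diameter $d\ge3$ and order $2d+1$ satisfies $\sigma(G)\le\sigma(C_{2d+1})$. $\blacksquare$
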